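# Finite antichains of an Aronszajn tree and an undetermined game

## 1. The space of finite antichains of a tree

We begin with the space that carries the whole argument: the finite antichains of a tree, viewed as points of a Cantor cube.

A *tree* is a partially ordered set $T$ in which the set $\{s:s<t\}$ is well ordered for every $t\in T$. The order type of that set is the height $\mathrm{ht}(t)$. For an ordinal $\delta$ put
$$T_\delta=\{t:\mathrm{ht}(t)=\delta\},\qquad T_{<\delta}=\{t:\mathrm{ht}(t)<\delta\},\qquad T_{\le\delta}=\{t:\mathrm{ht}(t)\le\delta\}.$$
If $\alpha\le\mathrm{ht}(t)$, then $t|\alpha$ is the unique $s\le t$ of height $\alpha$. We call $x,y$ *comparable* if $x\le y$ or $y\le x$; so every node is comparable with itself. An *antichain* is a set of pairwise incomparable elements, meaning that any two distinct members are incomparable. Two facts about trees are used constantly.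

* If $s,s'\le t$, then $s$ and $s'$ are comparable.
* If $x,y$ are comparable and $\mathrm{ht}(x)<\mathrm{ht}(y)$, then $x<y$. Distinct nodes of the same height are incomparable.

**Definition (the spaces).** Identify subsets of $T$ with points of $2^T$. Let $K(T)$ be the set of all antichains of $T$, and let
$$D(T)=\{A\in K(T):A\text{ finite}\},\qquad K_\omega(T)=\{A\in K(T):|A|\le\omega\}.$$
From now on $Y$ denotes any space with $D(T)\subset Y\subset K_\omega(T)$, with the topology inherited from $2^T$. For finite $F,G\subset T$ put
$$[F;G]=\{A\in Y:F\subset A,\ A\cap G=\emptyset\},\qquad [F]=[F;\emptyset].$$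

The sets $[F;G]$ form a base of $Y$. The set $K(T)$ is closed in $2^T$, because "contains two given distinct comparable nodes" is an open condition; hence $K(T)$ is compact. As a subspace of a Cantor cube, $Y$ is zero-dimensional and Tychonoff.

When is $[F;G]$ nonempty? If $A\in[F;G]$, then $F$ is an antichain, being a subset of $A$, and $F\cap G=\emptyset$. Conversely, if $F$ is an antichain and $F\cap G=\emptyset$, then $F$ itself is a point of $[F;G]$. Since $[F;G]\cap[F';G']=[F\cup F';G\cup G']$, we get the criterion by which everything below is computed:
$$[F;G]\cap[F';G']\ne\emptyset\iff F\cup F'\text{ is an antichain disjoint from }G\cup G'. \tag{1}$$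
In particular, $[\{s\}]\cap[\{t\}]=\emptyset$ when $s<t$.

**Example (a two-node chain).** If $T=\{a,b\}$ with $a<b$, then $D(T)=\{\emptyset,\{a\},\{b\}\}$ is a discrete space with three points.

**Example (the chain $\omega_1$).** If $T=\omega_1$ with its usual order, antichains have at most one element, so $D(T)=\{\emptyset\}\cup\{\{\alpha\}:\alpha<\omega_1\}$. Each $\{\alpha\}$ is isolated, since $[\{\alpha\}]=\{\{\alpha\}\}$. A basic neighborhood of $\emptyset$ is $[\emptyset;G]$, which omits only finitely many points. So $D(\omega_1)$ is the one-point compactification of an uncountable discrete space.

In this last example, $\emptyset$ lies in the closure of $\{\{n\}:n\in\omega\}$ although it lies in none of the sets $[\{n\}]$. Here is the general form of that observation.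

**Lemma 1.** Let $A\in Y$, and let $v_0,v_1,v_2,\dots$ be distinct nodes of $T$, each incomparable with every element of $A$. Then $A\in\overline{\bigcup_n[\{v_n\}]}$.

*Proof.* Let $[F;G]$ be a basic neighborhood of $A$, so $F\subset A$ and $A\cap G=\emptyset$. As $G$ is finite, some $v_n\notin G$. Then $F\cup\{v_n\}$ is a finite antichain, hence a point of $Y$. It is disjoint from $G$, so it lies in $[F;G]\cap[\{v_n\}]$. $\square$

## 2. The game $\Omega$, Lindelöf $\Sigma$-spaces, and the theorem

What is the space for? It answers a question about a game. All spaces are assumed Tychonoff.

**Definition (the game $\Omega$).** The game is played on a space $X$ by players I and II. At move $n\in\omega$, player I picks a point $x_n\in X$, and player II responds with an open set $U_n\subset X$ such that $x_n\in\overline{U_n}$. Player I wins if $\bigcup_nU_n$ is dense in $X$; otherwise II wins.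

A *strategy* is a rule assigning a player's next move to each finite sequence of previous moves, and it is *winning* if the player wins every play in which it is followed. Since a player who follows a strategy has no freedom, we write I's strategy as a function of II's moves and conversely. The game is *undetermined* on $X$ if neither player has a winning strategy.

Note that $x_n$ need not belong to $U_n$; by Lemma 1, II may answer $A$ with a set that avoids $A$. As a small example, on a nonempty countable discrete space I wins by listing all points, and on an uncountable discrete space II wins by answering $x$ with $\{x\}$.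

**Definition (Lindelöf $\Sigma$-space).** A space $X$ is a Lindelöf $\Sigma$-space if it is a continuous image of a space that admits a perfect map onto a second countable space. Equivalently, there are a cover $\mathcal C$ of $X$ by compact sets and a countable family $\mathcal N$ of subsets of $X$ such that whenever $C\in\mathcal C$, $U$ is open and $C\subset U$, there is $N\in\mathcal N$ with $C\subset N\subset U$.

For example, every compact space $X$ qualifies with $\mathcal C=\mathcal N=\{X\}$, and every second countable space with $\mathcal C$ the set of singletons and $\mathcal N$ a countable base.

Question 4.22 of "Some new versions of an old game" (http://cmuc.karlin.mff.cuni.cz/pdf/cmuc9501/tkac.pdf) asks: is there a Lindelöf $\Sigma$-space in ZFC on which $\Omega$ is undetermined? The answer is yes.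

**Definition (Aronszajn tree).** An *$\omega_1$-tree* is a tree of height $\omega_1$ with all levels countable. An *Aronszajn tree* is an $\omega_1$-tree with no uncountable chain.

So in an $\omega_1$-tree, $T_\delta\neq\emptyset$ for every $\delta<\omega_1$, and $T_{<\delta}$ and $T_{\le\delta}$ are countable. The chain $\omega_1$ is an $\omega_1$-tree that is not Aronszajn. Aronszajn trees exist in ZFC (Aronszajn; Kurepa 1935); we use this classical theorem as known.

**Theorem 2.** Let $T$ be an $\omega_1$-tree and $D(T)\subset Y\subset K_\omega(T)$.

1. If $T$ is Aronszajn, then $\Omega$ is undetermined on $Y$.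
2. If $T$ is not Aronszajn, then II has a winning strategy in $\Omega$ on $Y$.

Thus $\Omega$ is undetermined on $Y$ if and only if $T$ is Aronszajn.

**Corollary 3 (answer to Question 4.22).** If $T$ is an Aronszajn tree (these exist in ZFC), then $D(T)$ is a $\sigma$-compact zero-dimensional Tychonoff space, hence a Lindelöf $\Sigma$-space, and $\Omega$ is undetermined on $D(T)$.

*Proof from Theorem 2.* Write $D(T)=\bigcup_nD_n$ with $D_n=\{A\in D(T):|A|\le n\}$. A subset of $T$ fails to be in $D_n$ exactly when it has at least $n+1$ elements or contains two distinct comparable elements. Both conditions are open in $2^T$, so $D_n$ is closed in $2^T$, hence compact. Thus $D(T)$ is $\sigma$-compact. It is the continuous image of the topological sum $\bigoplus_nD_n$. The map of this sum to the countable discrete space $\omega$ that sends $D_n$ to $n$ is continuous, onto, closed (every subset of $\omega$ is closed), and has compact fibers. So it is perfect, and $D(T)$ is a Lindelöf $\Sigma$-space. Now apply Theorem 2(1) with $Y=D(T)$. $\square$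

## 3. Three families of spaces where somebody wins

**Separable spaces: I wins.** If $\{x_n:n\in\omega\}$ is dense in $X$, player I plays $x_0,x_1,\dots$. Whatever II does, $\overline{\bigcup_nU_n}\supset\overline{U_k}\ni x_k$ for every $k$. So $\bigcup_nU_n$ is dense. An undetermined example must be nonseparable.

**Trees with an uncountable chain: II wins.** On the one-point compactification $D(\omega_1)$, II answers $\{\alpha\}$ with the open set $\{\{\alpha\}\}$, and answers $\emptyset$ with $\{\{n\}:n\in\omega\}$. After $\omega$ moves only countably many isolated points are covered, so II wins. The same idea proves the second half of the theorem. For this and for later use, let $\eta(A)$, for $A\in Y$, denote the least limit ordinal $>0$ with $\mathrm{ht}(a)<\eta(A)$ for all $a\in A$. In an $\omega_1$-tree it exists and is below $\omega_1$, because $A$ is countable.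

*Proof of Theorem 2(2).* Suppose the $\omega_1$-tree $T$ has an uncountable chain, and let $c$ be its downward closure. It is a chain: if $x\le a$ and $y\le b$ with $a\le b$ in the original chain, then $x,y\le b$ are comparable. It is uncountable and has at most one element on each level, so its heights are unbounded in $\omega_1$. Being downward closed, it meets every level. Write $c=\{c_\alpha:\alpha<\omega_1\}$ with $\mathrm{ht}(c_\alpha)=\alpha$. Player II answers $A\in Y$ as follows.

* If $c_\beta\in A$ for some $\beta$ (there is only one such $\beta$), II plays $U=[\{c_\beta\}]$. This is an open set containing $A$, and it misses $[\{c_\alpha\}]$ for every $\alpha\ne\beta$.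
* If $A\cap c=\emptyset$, let $\eta=\eta(A)$. Let $a\in A$ and $\alpha\ge\eta$. If $a$ were comparable with $c_\alpha$, then $a<c_\alpha$, because $\mathrm{ht}(a)<\eta\le\alpha$. Then $a\in c$, as $c$ is downward closed, which is impossible. So every element of $A$ is incomparable with every $c_{\eta+n}$. By Lemma 1, $A\in\overline U$ for $U=\bigcup_n[\{c_{\eta+n}\}]$. II plays this $U$; it misses $[\{c_\alpha\}]$ for every $\alpha\ge\eta+\omega$.

In both cases there is $\alpha_n<\omega_1$ such that $U_n\cap[\{c_\alpha\}]=\emptyset$ for all $\alpha>\alpha_n$. Choose $\alpha<\omega_1$ above $\sup_n\alpha_n$. The nonempty open set $[\{c_\alpha\}]$ is missed by $\bigcup_nU_n$, so II wins. $\square$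

**One uncountable antichain: I wins.** Let $T$ consist of $\omega_1$ pairwise incomparable nodes. This is not an $\omega_1$-tree, but it shows what I would like to do. Here $D(T)$ is the set of all finite subsets of $T$. It is not separable: given countably many finite sets, choose $x$ outside their union, and $[\{x\}]$ contains none of them. We first recall that a space is *ccc* if it has no uncountable family of pairwise disjoint nonempty open sets.

**Lemma 4.** Let $X$ be ccc, $\mathcal O$ a family of open sets, $V=\bigcup\mathcal O$. Some countable subfamily of $\mathcal O$ has union dense in $V$.

*Proof.* Let $\mathcal M$ be a maximal disjoint family of nonempty open sets, each contained in a member of $\mathcal O$. It is countable. If a nonempty open $V'\subset V$ missed $\bigcup\mathcal M$, then $V'$ would meet some $O\in\mathcal O$ and $V'\cap O$ could be added to $\mathcal M$. So $\bigcup\mathcal M$ is dense in $V$. For each member of $\mathcal M$ choose a member of $\mathcal O$ containing it. $\square$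

Our $D(T)$ is ccc. Indeed, given $\omega_1$ nonempty pairwise disjoint sets $[F_\alpha;G_\alpha]$, use the $\Delta$-system lemma to make the sets $F_\alpha\cup G_\alpha$ into a $\Delta$-system with root $\Delta$ and with $F_\alpha\cap\Delta$ constant. (A finite set equals $F_\alpha\cup G_\alpha$ for only finitely many $\alpha$, so these sets may be taken distinct.) For $\alpha\neq\beta$, an $x\in F_\alpha\cap G_\beta$ would lie in $\Delta$, hence in $F_\alpha\cap\Delta=F_\beta\cap\Delta$, contradicting $F_\beta\cap G_\beta=\emptyset$. By symmetry $F_\beta\cap G_\alpha=\emptyset$, so by (1) the two sets meet, a contradiction.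

Now I plays by bookkeeping. After II's move $U_n$, Lemma 4 gives a countable family $\mathcal B_n$ of nonempty basic sets contained in $U_n$ whose union is dense in $U_n$. Let $N_n$ be the countable set of all nodes mentioned in $\mathcal B_n$. Put $M_i=\bigcup_{m<i}N_m$. Fix a bijection $n\mapsto(i,j)$ of $\omega$ onto $\omega\times\omega$ with $i\le n$ always. At move $n$, I plays the $j$-th finite subset of $M_i$, in a fixed enumeration (with repetitions if needed). At the end, every finite subset of $N=\bigcup_nN_n$ has been played. Let $[B;G]\ne\emptyset$ be basic, and put $R=B\cap N$, $G'=G\cap N$. Some $A_n$ equals $R$. As $R\in\overline{U_n}$ and $R\in[R;G']$, some $[F;H]\in\mathcal B_n$ meets $[R;G']$. Then: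

* $F\cap H=\emptyset$, and $B\cap H\subset B\cap N\cap H=R\cap H=\emptyset$, because $H\subset N$;
* $F\cap G\subset F\cap G'=\emptyset$, because $F\subset N$, and $B\cap G=\emptyset$.

So $F\cup B\in[F;H]\cap[B;G]\subset U_n\cap[B;G]$. Hence $\bigcup_nU_n$ is dense and I wins.

## 4. Level $\delta$, and who knows it in advance

Let $T$ be Aronszajn and try both winning methods on $Y$.

II's method was to protect the sets $[\{c_\alpha\}]$ along a chain $c$ fixed before the game that reaches every countable height. An Aronszajn tree has no such chain. II could fix a node $t$ of height $\delta$ and protect only $[\{t\}]$. This works as long as I plays antichains $A$ with $\eta(A)+\omega<\delta$, as we shall see. But I can simply play $\{t\}$, and then every legal answer meets $[\{t\}]$.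

I's method was bookkeeping. Suppose $Y$ is ccc (it is, by Lemma 6), and I arranges that all nodes mentioned by the families $\mathcal B_n$ lie in $T_{<\delta}$ and that all finite antichains of $T_{<\delta}$ get played, where $\delta<\omega_1$ is a limit ordinal produced during the play. Consider a target $[B;G]$ with some $b\in B$ of height at least $\delta$. The trace $R=B\cap T_{<\delta}$ controls disjointness as before, but not the antichain condition: the set $[F;H]\in\mathcal B_n$ found from $R$ may have $f\in F$ with $f<b$, and then $F\cup B$ is not an antichain. To exclude every such $f$, the set $R$ should also contain the node $b|\delta$. That node has height exactly $\delta$, and the bookkeeping only plays nodes of height below $\delta$. If I plays nodes of $T_\delta$ afterward, then II's new answers mention new nodes, and the final $\delta$ moves up. Section 7 will show that no strategy of I gets around this.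

The way out is that "neither player has a winning strategy" asks less of each player. We only need to beat a strategy that is *given*. From a given strategy of II, player I can compute, before the play, an ordinal $\delta$ that bounds all the relevant nodes, and can therefore put $T_\delta$ on the list from the start. From a given strategy of I, player II can compute a $\delta$ that I's points will not reach, and can fix $t\in T_\delta$ before the play. Each computation needs a reduction to countably many positions; for I this comes from ccc, so we prove that first.

## 5. The countable chain condition for $Y$

**Lemma 5** (essentially Baumgartner–Malitz–Reinhardt). Let $T$ be Aronszajn. If $W$ is an uncountable family of pairwise disjoint nonempty finite subsets of $T$, there are distinct $S,S'\in W$ such that every $x\in S$ is incomparable with every $y\in S'$.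

*Proof.* For some $n$ uncountably many members of $W$ have size $n$, so we may assume that all do. Enumerate each $S\in W$ as $\{S(1),\dots,S(n)\}$. Suppose the lemma fails; we build an uncountable chain.

**Step 1: attach to each $S$ one node and one index.** The aim is to reduce "some element of $S$ is comparable with some element of $S'$" to a choice that does not depend on $S'$. The co-countable subsets of the uncountable set $W$ form a proper filter; let $\mathcal U$ be an ultrafilter on $W$ extending it. Every member of $\mathcal U$ is uncountable, since the complement of a countable set is in $\mathcal U$. For $x\in T$ and $1\le k\le n$ let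
$$Y_{x,k}=\{S'\in W:x\text{ is comparable with }S'(k)\}.$$
Fix $S\in W$. For $S'\ne S$, failure of the lemma gives $x\in S$ and $k$ with $S'\in Y_{x,k}$. For $S'=S$, the node $x=S(1)$ is comparable with itself, so $S\in Y_{S(1),1}$. Hence $\bigcup_{x\in S,\,k\le n}Y_{x,k}=W$. This is a finite union, so one of its terms is in $\mathcal U$: pick $x_S\in S$ and $k_S\le n$ with $Y_{x_S,k_S}\in\mathcal U$.

**Step 2: make the index constant and compare.** There is $k$ such that $W'=\{S\in W:k_S=k\}$ is uncountable. Let $S_1,S_2\in W'$. The set $Y_{x_{S_1},k}\cap Y_{x_{S_2},k}$ is in $\mathcal U$, so it is uncountable. For different $S'$ in it, the nodes $S'(k)$ are different, because members of $W$ are disjoint. Only countably many nodes have height at most $\max(\mathrm{ht}(x_{S_1}),\mathrm{ht}(x_{S_2}))<\omega_1$. So some $S'$ in this set has $\mathrm{ht}(S'(k))$ above both heights. Being comparable with $S'(k)$ and of smaller height, $x_{S_1}$ and $x_{S_2}$ are both below $S'(k)$. Hence they are comparable with each other.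

**Step 3: contradiction.** The nodes $x_S$, $S\in W'$, are distinct, because the sets $S$ are disjoint. So $\{x_S:S\in W'\}$ is an uncountable chain, and $T$ is not Aronszajn. $\square$

**Lemma 6.** If $T$ is Aronszajn, then $Y$ is ccc.

*Proof.* It suffices to consider basic sets. Suppose $[F_\alpha;G_\alpha]$, $\alpha<\omega_1$, are nonempty and pairwise disjoint.

**Step 1: thin out.** The aim is a uniform family. The pairs $(F_\alpha,G_\alpha)$ are distinct, and a finite set can be written as $F\cup G$ in only finitely many ways. So after thinning, the sets $F_\alpha\cup G_\alpha$ are distinct. By the $\Delta$-system lemma we may assume that they form a $\Delta$-system with root $\Delta$. Since $\Delta$ has finitely many subsets, we may also assume $F_\alpha\cap\Delta=F$ for all $\alpha$.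

**Step 2: choose two indices.** We look for $\alpha\ne\beta$ such that all elements of $F_\alpha\setminus\Delta$ are incomparable with all elements of $F_\beta\setminus\Delta$. The sets $F_\alpha\setminus\Delta$ are pairwise disjoint. If one of them is empty, take it and any other. If all are nonempty, they form an uncountable family of pairwise disjoint nonempty finite sets, and Lemma 5 applies.

**Step 3: the two basic sets meet.** First, $F_\alpha\cup F_\beta$ is an antichain. Let $x\in F_\alpha$ and $y\in F_\beta$ be distinct. If both lie outside $\Delta$, they are incomparable by Step 2. If $x\in\Delta$, then $x\in F\subset F_\beta$, and $x,y$ are incomparable because $F_\beta$ is an antichain; similarly if $y\in\Delta$. Second, if $x\in F_\alpha\cap G_\beta$, then $x\in\Delta$, so $x\in F_\alpha\cap\Delta=F_\beta\cap\Delta$, contradicting $F_\beta\cap G_\beta=\emptyset$. By symmetry $F_\beta\cap G_\alpha=\emptyset$. Also $F_\alpha\cap G_\alpha=F_\beta\cap G_\beta=\emptyset$. By (1), $[F_\alpha;G_\alpha]\cap[F_\beta;G_\beta]\neq\emptyset$, a contradiction. $\square$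

The proof of Lemma 6 used only $D(T)\subset Y\subset K(T)$; countability of the members of $Y$ was not used.

## 6. Player I defeats any given strategy of II

Let $T$ be Aronszajn and let $\tau$ be a strategy of II, written $\tau(A_0,\dots,A_n)=U_n$, so $A_n\in\overline{U_n}$. We produce a play in which II follows $\tau$ and I wins.

**Step 1: countably many positions suffice.** The aim is a countable set of positions in which I still has, at each move, answers of $\tau$ reaching every open set. Let $s$ be a finite sequence of points of $Y$. Every $A\in Y$ lies in $\overline{\tau(s^\frown A)}$, so $\bigcup_{A\in Y}\tau(s^\frown A)$ is dense in $Y$. By Lemmas 4 and 6 there is a countable $C(s)\subset Y$ such that $\bigcup_{A\in C(s)}\tau(s^\frown A)$ is dense in $Y$. Let $\mathcal S$ be the smallest set of finite sequences with $\emptyset\in\mathcal S$ and with $s^\frown A\in\mathcal S$ whenever $s\in\mathcal S$ and $A\in C(s)$. It has countably many sequences of each length, so it is countable.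

**Step 2: compute $\delta$ before the play.** The aim is one level that bounds enough of II's answers. For each nonempty $s\in\mathcal S$, apply Lemma 4 to the family of all nonempty basic sets contained in $\tau(s)$. This gives a countable family $\mathcal B(s)$ of nonempty basic sets $[F;H]\subset\tau(s)$ whose union is dense in $\tau(s)$. In total only countably many finite sets $F,H$ occur, so there is $\delta<\omega_1$ with
$$F\cup H\subset T_{<\delta}\quad\text{for all }[F;H]\in\bigcup_{s}\mathcal B(s).$$

**Step 3: I's moves.** The aim is to treat all possible traces of targets, now including level $\delta$. Let $(R_n,G_n)_{n\in\omega}$ list all pairs $(R,G)$ such that $R$ is a finite antichain in $T_{\le\delta}$, $G\subset T_{<\delta}$ is finite and $R\cap G=\emptyset$. There are countably many, since $T_{\le\delta}$ is countable. Put $s_0=\emptyset$. Given $s_n\in\mathcal S$, the set $[R_n;G_n]$ is nonempty and open, so by the choice of $C(s_n)$ player I can pick $A_n\in C(s_n)$ with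
$$\tau(s_n^\frown A_n)\cap[R_n;G_n]\ne\emptyset.$$
Put $s_{n+1}=s_n^\frown A_n\in\mathcal S$. II's $n$-th answer is $\tau(s_{n+1})$.

**Step 4: project a target to $T_{\le\delta}$.** We must show that $\bigcup_n\tau(s_{n+1})$ meets every nonempty basic set $[B;G]$. So $B$ is a finite antichain and $B\cap G=\emptyset$. Put
$$R=(B\cap T_{<\delta})\cup\{b|\delta:b\in B,\ \mathrm{ht}(b)\ge\delta\},\qquad G'=G\cap T_{<\delta}.$$
We check that $(R,G')$ is on the list. First, $R$ is an antichain. Two distinct elements of $B\cap T_{<\delta}$ are incomparable because $B$ is an antichain. Two distinct elements of $T_\delta$ are incomparable. If $a\in B\cap T_{<\delta}$ and $b|\delta$ were comparable, then $a<b|\delta\le b$, so $a<b$ with $a,b\in B$, which is impossible. Second, elements of $G'$ have height below $\delta$, so $R\cap G'\subset B\cap G=\emptyset$. Hence $(R,G')=(R_n,G_n)$ for some $n$.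

**Step 5: lift the hit back to the target.** By Step 3, $\tau(s_{n+1})\cap[R;G']$ is a nonempty open subset of $\tau(s_{n+1})$, so some $[F;H]\in\mathcal B(s_{n+1})$ meets $[R;G']$. By (1), $F\cup R$ is an antichain disjoint from $H\cup G'$. We claim that $F\cup B\in[F;H]\cap[B;G]$.

* $F\cup B$ is an antichain. Both $F$ and $B$ are antichains. Let $f\in F$ and $b\in B$. If $\mathrm{ht}(b)<\delta$, then $b\in R$, so $f$ and $b$ are equal or incomparable. If $\mathrm{ht}(b)\ge\delta$ and $f,b$ were comparable, then $\mathrm{ht}(f)<\delta$ gives $f<b$. Now $f$ and $b|\delta$ are both $\le b$, hence comparable, and the heights give $f<b|\delta$. But $b|\delta\in R$ and $F\cup R$ is an antichain, a contradiction.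
* $F\cup B$ is disjoint from $H$. We have $F\cap H=\emptyset$. As $H\subset T_{<\delta}$, also $B\cap H\subset(B\cap T_{<\delta})\cap H\subset R\cap H=\emptyset$.
* $F\cup B$ is disjoint from $G$. As $F\subset T_{<\delta}$, we have $F\cap G\subset F\cap G'=\emptyset$, and $B\cap G=\emptyset$.

So $F\cup B$ is a finite antichain, a point of $Y$, and it lies in $[F;H]\cap[B;G]\subset\tau(s_{n+1})\cap[B;G]$. Therefore $\bigcup_n\tau(s_{n+1})$ is dense, I wins this play, and $\tau$ is not a winning strategy. $\square$

## 7. Player II defeats any given strategy of I

This half uses only that $T$ is an $\omega_1$-tree. Let $\sigma$ be a strategy of I, written $\sigma(U_0,\dots,U_{n-1})=A_n$. We produce a play in which I follows $\sigma$ and II wins.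

**Step 1: a small stock of answers.** The aim is to restrict II to answers coded by single nodes, so that there are only countably many below each level. Consider the open sets

* $W_a=[\{a\}]$ for $a\in T$;
* $W^u=\bigcup_{n\in\omega}[\{u|(\lambda+n)\}]$ for $u\in T$ with $\mathrm{ht}(u)=\lambda+\omega$, $\lambda$ a limit ordinal.

For $\gamma<\omega_1$ let $\mathcal W_\gamma$ be the family of those $W_a$ and $W^u$ with $a,u\in T_{<\gamma}$. It is countable, and $\mathcal W_\gamma\subset\mathcal W_{\gamma'}$ for $\gamma\le\gamma'$.

**Step 2: compute $\delta$ before the play.** The aim is a level that $\sigma$ does not reach as long as II answers from the stock below it. For $\gamma<\omega_1$, there are countably many finite sequences $s$ from $\mathcal W_\gamma$ that are legal sequences of II's moves against $\sigma$; the empty sequence is one. Let $g(\gamma)$ be the supremum of $\eta(\sigma(s))+\omega+1$ over all of them, with $\eta$ as in Section 3. Then $g(\gamma)<\omega_1$, and $g$ is nondecreasing because the families $\mathcal W_\gamma$ increase. Let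
$$\delta_0=0,\qquad\delta_{k+1}=\max(\delta_k+1,\,g(\delta_k)),\qquad\delta=\sup_k\delta_k.$$
Then $\delta$ is a countable limit ordinal. If $\gamma<\delta$, then $\gamma<\delta_k$ for some $k$, so $g(\gamma)\le g(\delta_k)\le\delta_{k+1}<\delta$. Fix $t\in T_\delta$. II will protect $[\{t\}]$.

**Step 3: II's moves.** II plays so that every move is disjoint from $[\{t\}]$ and belongs to $\mathcal W_\gamma$ for some $\gamma<\delta$. Suppose that the sequence $s_n$ of II's previous moves is of this kind. It is finite and the families increase, so $s_n$ is a sequence from a single $\mathcal W_\gamma$ with $\gamma<\delta$. Let $A=\sigma(s_n)$ and $\eta=\eta(A)$. Then $\eta+\omega<\eta+\omega+1\le g(\gamma)<\delta$.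

*Case 1: some $a\in A$ satisfies $a<t$.* II plays $W_a=[\{a\}]$. This is legal, since $A\in W_a$. It is disjoint from $[\{t\}]$, because an antichain cannot contain both $a$ and $t$. Since $\mathrm{ht}(a)<\eta<\delta$, we have $W_a\in\mathcal W_\eta$.

*Case 2: no $a\in A$ satisfies $a<t$.* Let $u=t|(\eta+\omega)$, which makes sense because $\eta+\omega<\delta=\mathrm{ht}(t)$, and let $v_n=t|(\eta+n)=u|(\eta+n)$. II plays $W^u=\bigcup_n[\{v_n\}]$. As $v_n<t$, each $[\{v_n\}]$ is disjoint from $[\{t\}]$, and so is $W^u$. The move is legal by Lemma 1: the $v_n$ are distinct, and if some $a\in A$ were comparable with $v_n$, then $\mathrm{ht}(a)<\eta\le\mathrm{ht}(v_n)$ would give $a<v_n<t$, contrary to the case assumption. So $A\in\overline{W^u}$. Finally, $W^u\in\mathcal W_{\eta+\omega+1}$ and $\eta+\omega+1<\delta$.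

**Step 4: the outcome.** All moves are legal and stay in the stock, so the induction continues through all $n\in\omega$. At the end, $\bigcup_nU_n$ misses $[\{t\}]$, which is open and contains $\{t\}$. So II wins this play, and $\sigma$ is not a winning strategy. $\square$

Sections 6 and 7 together prove Theorem 2(1). Part (2) was proved in Section 3. The final equivalence follows, since by (2) the game is determined when $T$ is not Aronszajn.

## 8. The variant with $x_n\in U_n$ on $D(T)$

Relaxing $x_n\in U_n$ to $x_n\in\overline{U_n}$ is essential here. Let $\theta$ be the game in which II must pick an open $U_n\ni x_n$, and I wins if and only if $\bigcup_nU_n$ is dense.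

**Proposition 7.** For every tree $T$, player I has a winning strategy in $\theta$ on $D(T)$, and can even ensure $\bigcup_nU_n=D(T)$. So on $D(T)$ with $T$ Aronszajn, $\theta$ is won by I while $\Omega$ is undetermined.

*Proof.* We show by induction on $k$: for each $F\in D(T)$, from any position of the game, I can cover
$$\{A\in D(T):F\subset A,\ |A\setminus F|\le k\}$$
in finitely many moves. I plays $F$. II's answer $U$ contains a basic neighborhood $[F';G]$ of $F$; here $F'\subset F$ and $G\cap F=\emptyset$, so $[F;G]\subset[F';G]\subset U$. If $k=0$, the only set to cover is $F$, and it is covered. Let $k\ge1$, and let $A$ in the displayed set be uncovered. Then $A\notin[F;G]$, so there is $g\in A\cap G$, and $g\notin F$. Thus $F\cup\{g\}\subset A$ is an antichain and $|A\setminus(F\cup\{g\})|\le k-1$. As $G$ is finite, applying the induction hypothesis in turn to the finitely many antichains $F\cup\{g\}$, $g\in G$, finishes the step.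

Now I carries this out for $F=\emptyset$ and $k=0,1,2,\dots$ in turn. Every $A\in D(T)$ is covered by the time $k=|A|$ is finished. The last sentence of the statement follows from Corollary 3. $\square$

The chain $T=\omega_1$ shows the contrast at a glance. In $\theta$, player I plays $\emptyset$, and then the finitely many points that are left. In $\Omega$, II wins by Section 3.

## 9. Compact spaces under extra hypotheses

The space $D(T)$ is $\sigma$-compact. Compact examples come from hypotheses beyond ZFC. Recall that a *Suslin tree* is a tree of height $\omega_1$ with no uncountable chain and no uncountable antichain, and that $\mathrm{cov}(\mathcal M)$ is the least number of meager sets needed to cover the real line.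

**Proposition 8.** If there is a Suslin tree, or if $\omega_1<\mathrm{cov}(\mathcal M)$, then there is a compact space on which $\Omega$ is undetermined.

*Proof.* Let $T$ be a Suslin tree. Its levels are antichains, hence countable, so $T$ is Aronszajn. All its antichains are countable, so $K(T)=K_\omega(T)$ is compact. Theorem 2(1) applies to $Y=K(T)$.

Now suppose $\omega_1<\mathrm{cov}(\mathcal M)$, and let $X=\beta\omega_1$, where $\omega_1$ carries the discrete topology.

**Step 1: I has no winning strategy.** The aim is for II to protect one isolated point. Let $e:\omega_1\to2^\omega$ be injective, and let $\tilde e:X\to2^\omega$ be its continuous extension, which exists because $2^\omega$ is compact. For $r\in2^{<\omega}$ put $N_r=\{p\in X:r\subset\tilde e(p)\}$, a clopen set. Let $\sigma$ be a strategy of I. There are only countably many positions $s$ in which all of II's moves are of the form $N_r$. As $e$ is injective, some $\alpha<\omega_1$ has $e(\alpha)\ne\tilde e(\sigma(s))$ for all these $s$. II answers $p=\sigma(s)$ always with some $N_r$ such that $r\subset\tilde e(p)$ and $r\not\subset e(\alpha)$. Then $p\in N_r$ and $\alpha\notin N_r$, and the next position is again of the same kind. At the end the open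 set $\{\alpha\}$ is missed, so II wins.

**Step 2: II has no winning strategy.** The aim is to reduce I's options to a countable tree and choose a branch generic enough to cover $\omega_1$. Let $\tau$ be a strategy of II. Since $X$ is extremally disconnected, $\overline{\tau(s^\frown p)}$ is an open set, and it contains $p$. By compactness there is a finite $C(s)\subset X$ with $\bigcup_{p\in C(s)}\overline{\tau(s^\frown p)}=X$. Each $\alpha<\omega_1$ is isolated in $X$, so $\alpha\in\tau(s^\frown p)$ for some $p\in C(s)$. Let $\mathcal S$ be the countable tree of finite sequences generated from $\emptyset$ by the sets $C(s)$. For $\alpha<\omega_1$ let $E_\alpha$ be the set of $s\in\mathcal S$ such that $\alpha$ lies in II's answer at some stage of $s$. Every $s\in\mathcal S$ has a one-step extension in $E_\alpha$, so $E_\alpha$ is dense in $\mathcal S$ ordered by extension.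

We use the standard fact that $\omega_1<\mathrm{cov}(\mathcal M)$ is equivalent to $\mathrm{MA}_{\omega_1}(\text{countable posets})$: for any countable poset and any $\omega_1$ dense sets, some filter meets them all. Two elements of a filter on $\mathcal S$ have a common extension, so one is an initial segment of the other. Thus the filter determines a branch of $\mathcal S$ meeting all $E_\alpha$. If this branch is finite, extend it arbitrarily within $\mathcal S$ to an infinite one. Along this branch, I plays against $\tau$, and the answers cover the dense set $\omega_1$. So I wins this play. $\square$

No compact example in ZFC is claimed here, and an arbitrary Aronszajn tree does not yield one by passing to $K(T)$. Indeed, let $T$ be Aronszajn and assume $\mathrm{MA}_{\omega_1}$. The compact space $K(T)$ is ccc, by the proof of Lemma 6, and has weight at most $\omega_1$, as a subspace of $2^T$ with $|T|=\omega_1$. Under $\mathrm{MA}_{\omega_1}$ such a compactum is separable, by a textbook theorem. So I wins $\Omega$ on $K(T)$ by playing a countable dense set.
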